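# An LB-space whose completion is not an LB-space

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$, and $\mathbb N=\{1,2,\dots\}$. "Locally convex space" is abbreviated lcs.

## 1. Double arrays with finitely many heavy rows

Look at double arrays $a=(a_{ij})_{i,j\in\mathbb N}$ of scalars. For $n\ge 1$ put
$$v_n(i,j)=\begin{cases}1/j & i<n,\\ 1& i\ge n,\end{cases}\qquad L_n=\{a: v_na\in c_0(\mathbb N^2)\},\qquad \|a\|_n=\sup_{i,j}v_n(i,j)|a_{ij}| .$$
Each $L_n$ is a Banach space (a weighted $c_0$). Since $v_{n+1}\le v_n$, we have $L_n\subseteq L_{n+1}$ with $\|\cdot\|_{n+1}\le\|\cdot\|_n$. Arrays in $L_n$ may grow, slower than $j$, in the first $n-1$ rows; in the other rows they behave like $c_0$.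

Let $L=\bigcup_nL_n$ carry the inductive limit topology: a seminorm $p$ on $L$ is continuous if and only if it is bounded on the unit ball $B_n$ of every $L_n$. The entries $a\mapsto a_{ij}$ are continuous on $L$ and separate points, so $L$ is Hausdorff.

**A Cauchy sequence without limit.** Let $r_i$ be the array that equals $1$ on row $i$ and $0$ elsewhere. Then $r_i\in L_{i+1}$, but $r_i\notin L_n$ for $n\le i$. Let $p$ be a continuous seminorm with $p\le\alpha_n$ on $B_n$. Cut row $i$ after place $J$. The first $J$ entries form an element of $B_1$, and the remainder has $\|\cdot\|_{i+1}$-norm $1/(J+1)$. Hence $p(r_i)\le\alpha_1+\alpha_{i+1}/(J+1)$ for all $J$, so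
$$p(r_i)\le \alpha_1\qquad\text{for every } i.$$
Therefore the partial sums $s_I=\sum_{i\le I}2^{-i}r_i$ form a Cauchy sequence in $L$. A limit in $L$ would have entries $2^{-i}$ at $(i,j)$. This array has a nonzero constant row $n$, so it lies in no $L_n$. Thus $L$ is not sequentially complete.

**The topology of $L$.** For a sequence $\gamma=(\gamma_i)$ of positive numbers put $v_\gamma(i,j)=\min(1,\gamma_i/j)$ and $p_\gamma(a)=\sup v_\gamma|a|$. On $B_n$ we have $p_\gamma\le\max(1,\gamma_1,\dots,\gamma_{n-1})$, so $p_\gamma$ is continuous on $L$. Conversely, every continuous seminorm $p$ satisfies $p\le Cp_\gamma$ for some $\gamma$ and $C$. Indeed, let $p\le\alpha_n$ on $B_n$ with $\alpha_n\ge1$, let $\varphi$ be a linear form on $L$ with $|\varphi|\le p$, and let $\varphi_{ij}$ be its value at the unit array $e_{ij}$. Testing $\varphi$ on finitely supported elements of $B_n$ with entries of absolute value $1/v_n(i,j)$ gives $\sum|\varphi_{ij}|/v_n(i,j)\le\alpha_n$. For $n=1$ this reads $\sum|\varphi_{ij}|\le\alpha_1$, and for $n=i+1$ it implies $\sum_jj|\varphi_{ij}|\le\alpha_{i+1}$. With $\gamma_i=2^i\alpha_{i+1}$,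
$$\sum_{i,j}\frac{|\varphi_{ij}|}{v_\gamma(i,j)}\le\sum_{i,j}|\varphi_{ij}|\Bigl(1+\frac j{\gamma_i}\Bigr)\le\alpha_1+\sum_i\frac{\alpha_{i+1}}{\gamma_i}\le\alpha_1+1 .$$
Finitely supported arrays are dense in each $L_n$, so $\varphi(a)=\sum\varphi_{ij}a_{ij}$ and $|\varphi(a)|\le(\alpha_1+1)p_\gamma(a)$. By Hahn–Banach, $p(a)$ is the supremum of these $|\varphi(a)|$, so $p\le(\alpha_1+1)p_\gamma$.

**The completion.** Let $M=\{a: v_\gamma a\in c_0(\mathbb N^2)\text{ for every }\gamma\}$ with the seminorms $p_\gamma$. It is complete: a Cauchy net converges in each Banach space $\{a:v_\gamma a\in c_0\}$, always to its entrywise limit. Finitely supported arrays are dense in $M$, because two seminorms $p_\gamma,p_{\gamma'}$ are dominated by $p_{\max(\gamma,\gamma')}$. By the previous paragraph $L$ is a topological subspace of $M$. So $\widehat L=M$. In concrete terms,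
$$M=\bigl\{a:\ a_{ij}/j\to0 \text{ as } j\to\infty\text{ for each } i,\ \text{ and } \sup_j|a_{ij}|\to0\text{ as } i\to\infty\bigr\}.$$
If $a$ is in the right-hand side and $\varepsilon>0$, then only finitely many rows contain entries of size $\geq\varepsilon$, and in each of those $\gamma_i|a_{ij}|/j\to0$; so $v_\gamma a\in c_0$. Conversely let $a\in M$. Taking $\gamma_i=1$ gives $a_{ij}/j\to0$ in row $i$. If infinitely many rows contained an entry with $|a_{ij_i}|>\varepsilon$, then $\gamma_i=j_i$ on these rows would give weight $1$ to all these entries, and $v_\gamma a\notin c_0$.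

**The completion is again an inductive limit of Banach spaces.** Let $M_n$ be the space of those $a\in M$ whose rows $i\ge n$ are all bounded, with norm $\sup v_n|a|$. These are Banach spaces, they increase, and $M=\bigcup_nM_n$. Each $p_\gamma$ is bounded on the unit ball of each $M_n$. Conversely let $p$ be a seminorm on $M$ with $p\le\beta_n$ on the unit ball of $M_n$. Its restriction to $L$ is continuous, so $p\le Cp_\gamma$ on $L$ for some $\gamma$ and $C$. Let $a\in M_n$ and $\varepsilon>0$. Choose $I\ge n$ with $|a_{ij}|\le\varepsilon$ for all $i\ge I$; dropping the rows $i\ge I$ costs at most $\beta_n\varepsilon$ in $p$. Then cut the rows $i<I$ after place $J$; the remainder has $M_I$-norm $\sup_{i<I,\,j>J}|a_{ij}|/j$, which tends to $0$ as $J\to\infty$. So $a$ is a $p$-limit of finite truncations $a^{(s)}\in L$ with $p(a^{(s)})\le Cp_\gamma(a^{(s)})\le Cp_\gamma(a)$, and $p\le Cp_\gamma$ on all of $M$. The topology of $\widehat L=M$ is therefore the inductive limit topology of the $M_n$.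

So $L$ is an increasing union of Banach spaces, it is incomplete, and its completion is again an increasing union of Banach spaces with the right topology. Is that always so?

## 2. LB-spaces and bornological spaces

**Definition (LB-space).** An LB-space is a Hausdorff lcs $E$ that is the inductive limit, in the category of lcs, of an increasing sequence $E_1\subseteq E_2\subseteq\cdots$ of Banach spaces with continuous inclusions and $E=\bigcup_nE_n$. The $E_n$ are the steps.

A seminorm on $E$ is continuous exactly when it is bounded on the unit ball of every step. A linear form is continuous exactly when it is bounded on these unit balls.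

**Definition (completion).** Every Hausdorff lcs $L$ has a completion $\widehat L$: a complete Hausdorff lcs that contains $L$ as a dense topological subspace, unique up to topological isomorphism. Continuous seminorms and continuous linear forms on $L$ extend uniquely to $\widehat L$; we keep the same letter for the extension, so $(\widehat L)'=L'$.

**Definition (bornological).** An lcs is bornological if every seminorm on it that is bounded on bounded sets is continuous. The bornological space associated with an lcs $E$ is the vector space $E$ with the topology whose continuous seminorms are exactly those that are bounded on the bounded sets of $E$.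

A normed space is bornological. An infinite-dimensional Banach space $X$ with its weak topology is not: weakly bounded sets are norm bounded, so the norm is bounded on bounded sets, but it is not weakly continuous. The associated bornological space is $X$ with its norm topology. An LB-space is bornological: the unit balls of the steps are bounded, so a seminorm bounded on bounded sets is bounded on those balls, hence continuous. In particular:

$$\text{on an LB-space, a linear form that is bounded on bounded sets is continuous.}\tag{1}$$

**Definition (regular).** An LB-space is regular if each of its bounded sets is contained and bounded in some step.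

The space $L$ of Section 1 is not regular: $\{r_i:i\in\mathbb N\}$ is bounded in $L$, since $p(r_i)\le\alpha_1$, but it is contained in no $L_n$.

The question, taken from the article "The Mathematical Work of Susanne Dierolf" (doi:10.7169/facm/1301497744), is whether for every LB-space $L$ the completion $\widehat L$ is again an LB-space. The answer is no.

**Theorem 1.** There is an LB-space $L$ whose completion $\widehat L$ is not an LB-space; $\widehat L$ is not even bornological.

Theorem 9 below says exactly what $\widehat L$ is for our example: in particular $L$ has codimension one in $\widehat L$ and is regular, but not sequentially complete.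

## 3. Bounded sets of the completion, and a criterion

Fix an LB-space $L=\operatorname{ind}_nL_n$. Rescaling norms, we assume that the closed unit balls satisfy $B_n\subseteq B_{n+1}$. For $\varphi\in L'$ put $\|\varphi\|_n=\sup_{B_n}|\varphi|$, and let $D_n$ be the closure of $B_n$ in $\widehat L$. Then $D_n$ is closed, bounded and absolutely convex, $D_n\subseteq D_{n+1}$, and $|\varphi|\le\|\varphi\|_n$ on $D_n$.

**Lemma 2.** If $H\subseteq L'$ and $\sup_{\varphi\in H}\|\varphi\|_m<\infty$ for every $m$, then $\sup_{\varphi\in H}|\varphi|$ is a continuous seminorm on $L$ and on $\widehat L$; that is, $H$ is equicontinuous on both.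

*Proof.* On $L$ the supremum $p$ is a seminorm bounded on every $B_m$, hence continuous. Extend $p$ to $\widehat L$. By density $|\varphi|\le p$ on $\widehat L$ for every $\varphi\in H$. So $\sup_H|\varphi|$ is a seminorm on $\widehat L$ dominated by a continuous one, hence continuous. $\square$

**Lemma 3.** Every bounded set $A\subseteq\widehat L$ is contained in $\lambda D_n$ for some $n$ and some $\lambda>0$. In particular $\widehat L=\bigcup_n\operatorname{span}D_n$.

*Proof.* Otherwise, for each $n$ there is $a_n\in A\setminus n^2D_n$. By the bipolar theorem there is $\varphi_n\in L'$ with $|\varphi_n|\le1$ on $D_n$ and $|\varphi_n(a_n)|>n^2$. Put $\psi_n=\varphi_n/n$. Fix $m$. For $n\ge m$ we have $|\psi_n|\le1$ on $B_m\subseteq B_n$, and only finitely many $n<m$ remain, so $\sup_n\|\psi_n\|_m<\infty$. By Lemma 2, $\sup_n|\psi_n|$ is a continuous seminorm on $\widehat L$, hence bounded on $A$. But $|\psi_n(a_n)|>n$, a contradiction. The last claim follows by applying this to one-point sets. $\square$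

Lemma 3 suggests how one might prove that $\widehat L$ is always LB. Let $F_n=\operatorname{span}D_n$, normed by the gauge of $D_n$. These are Banach spaces, $\widehat L=\bigcup_nF_n$, and $F=\operatorname{ind}_nF_n$ is an LB-space on the same vector space, with a finer topology. What is left is to show that the two topologies agree. A continuous seminorm $p$ on $F$ restricts to a continuous seminorm on $L$, which extends to a continuous seminorm $\hat p$ on $\widehat L$, and one wants $p=\hat p$. They agree on $L$, so they agree everywhere *if $L$ is dense in $F$*. This is the point where the attempt stops. A point of $D_n$ is the limit of a net from $B_n$ in the topology of $\widehat L$, but nothing said so far makes such a net converge in the finer topology of $F$. In Section 1, truncation supplied the density. The next proposition says that density is the only obstruction, and it tells us what a counterexample must contain.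

**Proposition 4.** For any LB-space $L$ the following are equivalent: (i) $\widehat L$ is an LB-space; (ii) $\widehat L$ is bornological; (iii) every linear form on $\widehat L$ that is bounded on bounded sets and vanishes on $L$ is zero.

*Proof.* (i)⇒(ii) was shown in Section 2. (ii)⇒(iii): such a form is continuous and vanishes on the dense subspace $L$.

(iii)⇒(i): First, $F_n$ is a Banach space. If $\xi\in\varepsilon D_n$ for all $\varepsilon>0$, then $\xi=0$, because $D_n$ is bounded and $\widehat L$ is Hausdorff; so the gauge is a norm. Let $(\xi_s)$ be Cauchy in $F_n$. As $D_n$ is bounded, $(\xi_s)$ is Cauchy in $\widehat L$ and converges there to some $\xi$. Given $\varepsilon>0$ we have $\xi_s-\xi_t\in\varepsilon D_n$ for all large $s,t$. Since $D_n$ is closed, $t\to\infty$ gives $\xi_s-\xi\in\varepsilon D_n$ for all large $s$. So $\xi\in F_n$ and $\xi_s\to\xi$ in $F_n$.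

By Lemma 3, $\widehat L=\bigcup_nF_n$. Let $F=\operatorname{ind}_nF_n$. Continuous seminorms of $\widehat L$ are bounded on every $D_n$, so the topology of $F$ is finer than that of $\widehat L$, and $F$ is Hausdorff. The inclusion $L\to F$ is continuous because $B_n\subseteq D_n$. A linear form is in $F'$ if and only if it is bounded on every $D_n$, which by Lemma 3 means that it is bounded on all bounded subsets of $\widehat L$. So by (iii) every element of $F'$ that vanishes on $L$ is zero, and by Hahn–Banach $L$ is dense in $F$.

Let $p$ be a continuous seminorm on $F$. Then $p|_L$ is continuous on $L$ and extends to a continuous seminorm $\hat p$ on $\widehat L$, which is also continuous on $F$. Since $p=\hat p$ on $L$ and $L$ is dense in $F$, $p=\hat p$. So $p$ is continuous on $\widehat L$. Hence $\widehat L=F$ is an LB-space. $\square$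

So we must produce an LB-space $L$, a point $x\in\widehat L\setminus L$, and a linear form $f$ on $\widehat L$, bounded on every $D_n$, with $f|_L=0$ and $f(x)=1$.

## 4. A sequence whose differences split into two small parts

We design $L$ around a sequence $(x_i)$ that will converge to $x$. The differences $x_i-x_l$ are to be small in $L$, but not small within any fixed step. To this end each difference is split into two parts: one with coefficient $1/k_i$ along a vector of the first unit ball, and one with coefficient $1/i$ along a vector that becomes available only in step $k_i+1$.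

For $i\in\mathbb N$ let $k_i=1+\max\{e:2^e\mid i\}$. All that matters is that every value $k\in\mathbb N$ is attained for infinitely many $i$. Let $P=\{(i,l)\in\mathbb N^2:i<l\}$. Let $V$ be the vector space with basis $\{x_i:i\in\mathbb N\}\cup\{u_{il}:(i,l)\in P\}$, and put
$$w_{il}=i\Bigl(x_i-x_l-\frac1{k_i}u_{il}\Bigr),\qquad\text{i.e.}\qquad x_i-x_l=\frac1{k_i}u_{il}+\frac1i\,w_{il}\qquad(i<l).\tag{2}$$
For $n\ge1$ let
$$G_n=\{x_i\}_i\cup\{u_{il}\}_{(i,l)\in P}\cup\{w_{il}:(i,l)\in P,\ k_i<n\},$$
let $B_n^0$ be the absolutely convex hull of $G_n$, and let $q_n$ be its gauge. The first values of $k_i$ are $1,2,1,3,1,2,1,4$. So $G_1$ contains no $w$ at all, $G_2$ contains the $w_{il}$ with $i$ odd, and $G_3$ those with $i$ odd or $i\equiv2$ modulo $4$. For instance $w_{12}=x_1-x_2-u_{12}\in G_2$, while $w_{45}=4x_4-4x_5-\frac43u_{45}$ first appears in $G_4$.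

**Step 1: $q_n$ is a norm.** Let $x_r^*,u_{rs}^*$ be the coordinate functionals on $V$. On the $x_i$ and $u_{il}$ they take the values $0$ and $1$. On the $w$'s, $x_r^*$ is nonzero only at $w_{rl}$, where it is $r$, and at $w_{ir}$ with $i<r$, where it is $-i$; and $u_{rs}^*$ is nonzero only at $w_{rs}$, where it is $-r/k_r$. So every coordinate functional is bounded on $G_n$, hence bounded with respect to $q_n$. If $q_n(v)=0$, all coordinates of $v$ vanish and $v=0$.

Let $L_n$ be the completion of $(V,q_n)$, with closed unit ball $B_n$. The coordinate functionals extend continuously to $L_n$.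

**Step 2: the coordinate functionals separate the points of $L_n$.** This is needed to see the $L_n$ as subspaces of each other. Consider $A:\ell_1(G_n)\to L_n$, $Ac=\sum c_g\,g$, which has norm at most $1$. The image of its unit ball contains $B_n^0$, which is dense in $B_n$. So $A$ is onto: given $z\in B_n$, choose $c^1$ of norm $\le1$ with $q_n(z-Ac^1)\le\frac12$, then $c^2$ of norm $\le\frac12$ with $q_n(z-Ac^1-Ac^2)\le\frac14$, and so on; then $z=A\bigl(\sum_jc^j\bigr)$. Hence every $z\in L_n$ has the form
$$z=\sum c_ix_i+\sum d_{il}u_{il}+\sum_{k_i<n}e_{il}w_{il},\qquad c,d,e\in\ell_1 .$$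
Suppose all coordinates of $z$ vanish. The $u_{il}$-coordinate gives $d_{il}=ie_{il}/k_i$ if $k_i<n$, and $d_{il}=0$ otherwise. Hence
$$\sum_{k_i<n}i|e_{il}|=\sum_{k_i<n}k_i|d_{il}|\le n\sum|d_{il}|<\infty .$$
So $\sum e_{il}w_{il}=\sum ie_{il}(x_i-x_l-u_{il}/k_i)$ may be split into absolutely convergent sums, and $z=\sum c_i'x_i+\sum d_{il}'u_{il}$ with $c',d'\in\ell_1$. The coordinates of $z$ are now $c_i'$ and $d_{il}'$; they all vanish, so $z=0$.

**Step 3: $L=\operatorname{ind}_nL_n$ is an LB-space.** Since $G_n\subseteq G_{n+1}$, the identity of $V$ extends to a map $L_n\to L_{n+1}$ of norm at most $1$, which respects coordinates. If $z\in L_n$ is mapped to $0$, all coordinates of $z$ vanish and $z=0$ by Step 2. So the maps are injective, and we may regard $L_1\subseteq L_2\subseteq\cdots$, all continuously embedded in $\mathbb K^{\mathbb N}\times\mathbb K^P$ by the coordinates. Let $L$ be the inductive limit. The coordinate functionals are continuous on $L$ and separate its points, so $L$ is Hausdorff. Thus $L$ is an LB-space with $B_n\subseteq B_{n+1}$. Moreover $V$ is dense in each $L_n$, hence in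 $L$ and in $\widehat L$, and $D_n$ is the closure of $B_n^0$ in $\widehat L$.

**Step 4: the dual.** A linear form on $V$ that is bounded on every $G_n$ extends uniquely to an element of $L'$, and every element of $L'$ arises so, with $\|\varphi\|_n=\sup_{G_n}|\varphi|$. We write $\varphi=(h,g)$ with $h_i=\varphi(x_i)$ and $g_{il}=\varphi(u_{il})$. Then
$$\varphi(w_{il})=i\bigl(h_i-h_l-g_{il}/k_i\bigr).\tag{3}$$
So $(h,g)\in L'$ if and only if $h$ and $g$ are bounded and, for each $k$, $\varphi(w_{il})$ is bounded over all $(i,l)\in P$ with $k_i=k$.

**Lemma 5.** $(x_i)$ is a Cauchy sequence in $L$. Let $x\in\widehat L$ be its limit. Then $x\in D_1$, and $\varphi(x)=\lim_ih_i$ for every $\varphi=(h,g)\in L'$. In particular $h$ converges.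

*Proof.* Let $p$ be a continuous seminorm on $L$ with $p\le\alpha_n$ on $B_n$, and let $\varepsilon>0$. Since $u_{il}\in B_1$ and $w_{il}\in B_{k_i+1}$, (2) gives
$$p(x_i-x_l)\le\frac{\alpha_1}{k_i}+\frac{\alpha_{k_i+1}}i\qquad\text{for all } l>i .$$
Choose $k$ with $\alpha_1/k<\varepsilon/4$. Then choose $i$ with $k_i=k$ and $\alpha_{k+1}/i<\varepsilon/4$; this is possible because $k_i=k$ for infinitely many $i$. For all $l,l'>i$ we get $p(x_l-x_{l'})\le p(x_i-x_l)+p(x_i-x_{l'})\le\varepsilon$. The other claims follow from $x_i\in B_1$ and continuity of $\varphi$. $\square$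

**Lemma 6.** $x\notin L$.

*Proof.* Each coordinate functional lies in $L'$ and vanishes on $x_i$ for all large $i$, hence vanishes at $x$. The coordinate functionals separate the points of $L$, so $x\in L$ would give $x=0$. But the form $\mathbf 1:=(h\equiv1,\ g\equiv0)$ vanishes on all $w_{il}$ by (3), so it lies in $L'$, and $\mathbf 1(x)=1$. $\square$

## 5. Tail functionals, one family for each step

We look for $f$ as a limit of continuous forms that vanish on more and more of $V$ and equal $1$ at $x$. The natural choice is $h_i=\mathbf 1_{i>m}$ with $m\to\infty$. For $i<l$ we have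
$$\mathbf 1_{i>m}-\mathbf 1_{l>m}=-\mathbf 1_{i\le m<l},\tag{4}$$
so by (3) the value at $w_{il}$ is $-i-ig_{il}/k_i$ whenever $i\le m<l$. There are two obvious choices of $g$, and both fail. With $g=0$ the values $-i$ occur at all $w_{il}$ with $i\le m<l$; on $G_2$, which contains the $w_{il}$ with $k_i=1$, they are unbounded as $m\to\infty$. With the full compensation $g_{il}=-k_i$ for $i\le m<l$, the values at the $w$'s vanish, but $\max_{i\le m}k_i\to\infty$ is attained on $G_1$.

No choice can work for all steps at once. If a sequence $(\varphi_m)$ in $L'$ is uniformly bounded on every $B_n$, then it is equicontinuous by Lemma 2, and every pointwise limit of it along an ultrafilter is continuous on $\widehat L$. A continuous form that vanishes on $V$ is zero.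

The way out is to use a different sequence for each $n$: compensate only the rows with $k_i<n$. This costs at most $n$ on the $u$'s, and the rows with $k_i\ge n$ need no compensation, because their $w$'s are not in $G_n$. For $m,n\in\mathbb N$ define
$$\varphi_m^{(n)}(x_i)=\mathbf 1_{i>m},\qquad\varphi^{(n)}_m(u_{il})=\begin{cases}-k_i& i\le m<l,\ k_i<n,\\0&\text{otherwise.}\end{cases}$$
By (3) and (4), $\varphi_m^{(n)}(w_{il})=-i\,\mathbf 1_{i\le m<l}\,\mathbf 1_{k_i\ge n}$. This is bounded by $m$, so $\varphi_m^{(n)}\in L'$. It vanishes on all $w_{il}$ with $k_i<n$, and hence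
$$|\varphi_m^{(n)}|\le n\ \text{ on } D_n,\qquad\varphi_m^{(n)}(x)=1,\tag{5}$$
the last by Lemma 5.

As a by-product, taking $m=i$ gives $|\varphi_i^{(n)}(x_i-x_l)|=1$, so the norm of $x_i-x_l$ in $L_n$ is at least $1/n$ for all $i<l$. By (2) it is at most $\frac1{k_i}+\frac1i$ when $k_i<n$. So the $x_i$ stay apart in each single step, and it is only the passage to later steps that makes the sequence Cauchy.

The price is that for $n\neq n'$ the two sequences must be shown to have the same limit on $D_n$, and this is where it matters that $\xi$ lies in $\widehat L$.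

## 6. Points of the completion give no singular functionals

Recall that $\ell_1(E)$ sits isometrically, hence as a norm-closed subspace, in $\ell_\infty(E)'$. For infinite $E$ there are further, "singular" functionals, such as a limit along a free ultrafilter on $\mathbb N$; it vanishes on finitely supported sequences without being zero. The next lemma excludes them for functionals that come from a point of $\widehat L$.

**Lemma 7.** Let $E$ be a set and $T:\ell_\infty(E)\to L'$ a linear map such that

(a) $\sup_{\|c\|_\infty\le1}\|Tc\|_m<\infty$ for every $m$;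

(b) for each basis vector $b$ of $V$ there is a finite set $E_b\subseteq E$ with $(Tc)(b)=0$ whenever $c|_{E_b}=0$.

Then for every $\zeta\in\widehat L$ the form $c\mapsto(Tc)(\zeta)$ is given by an element of $\ell_1(E)$. In particular, if it vanishes on all finitely supported $c$, then it is zero.

*Proof.* By (a) and Lemma 2, $p=\sup_{\|c\|_\infty\le1}|Tc|$ is a continuous seminorm on $\widehat L$. Given $\varepsilon>0$, choose $v\in V$ with $p(\zeta-v)\le\varepsilon$. Then $c\mapsto(Tc)(\zeta)$ and $c\mapsto(Tc)(v)$ differ by at most $\varepsilon$ in the norm of $\ell_\infty(E)'$. Since $v$ is a finite combination of basis vectors, (b) shows that $(Tc)(v)$ depends on finitely many coordinates of $c$ only, so the second form lies in $\ell_1(E)$. As $\varepsilon$ is arbitrary and $\ell_1(E)$ is norm closed, the first form lies in $\ell_1(E)$. An element of $\ell_1(E)$ that annihilates all finitely supported $c$ is zero. $\square$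

The first application concerns a single row. For $i\in\mathbb N$ and $c=(c_l)_{l>i}\in\ell_\infty(\{l:l>i\})$ let
$$\theta_{i,c}=(0,g),\qquad g_{il}=c_l\ (l>i),\quad\text{all other entries of } g \text{ equal to } 0 .\tag{6}$$
By (3) its only nonzero values on the $w$'s are $-ic_l/k_i$ at $w_{il}$. So $\|\theta_{i,c}\|_m\le\max(1,i/k_i)\|c\|_\infty$ for all $m$, which gives (a) for $c\mapsto\theta_{i,c}$. Condition (b) holds with $E_b=\{l\}$ for $b=u_{il}$ and $E_b=\emptyset$ for all other $b$.

**Lemma 8.** If $\xi\in D_n$, then $\varphi_m^{(n)}(\xi)-\varphi_m^{(n+1)}(\xi)\to0$ as $m\to\infty$.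

*Proof.* The difference $\varphi_m^{(n)}-\varphi_m^{(n+1)}$ is $0$ on the $x_i$. At $u_{il}$ it is $n$ if $k_i=n$ and $i\le m<l$, and $0$ otherwise. So it equals $n\gamma_m$, where
$$\gamma_m=\sum_{i\le m,\ k_i=n}\theta_{i,\mathbf 1_{(m,\infty)}} ,$$
a finite sum. By Lemma 7, for each $i$ with $k_i=n$ there is $(b_{il})_{l>i}\in\ell_1$ with $\theta_{i,c}(\xi)=\sum_{l>i}b_{il}c_l$ for all $c$.

We now show that these rows are summable together. Let $J\subseteq\{i:k_i=n\}$ be finite and let $\|c^i\|_\infty\le1$ for $i\in J$. The form $\sum_{i\in J}\theta_{i,c^i}$ is $0$ on the $x_i$, has absolute value at most $1$ on the $u$'s, and is $0$ on all $w_{il}$ with $k_i<n$, because its nonzero values on the $w$'s occur in rows with $k_i=n$ only. So it has absolute value at most $1$ on $G_n$, hence on $D_n$, in particular at $\xi$. Choosing $c^i_l$ of absolute value $1$ with $b_{il}c^i_l=|b_{il}|$ we get $\sum_{i\in J}\sum_{l>i}|b_{il}|\le1$. As $J$ was arbitrary, $\sum_{k_i=n}\sum_{l>i}|b_{il}|\le1$. Therefore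
$$|\gamma_m(\xi)|\le\sum_{k_i=n}\ \sum_{l>\max(i,m)}|b_{il}|\longrightarrow0\qquad(m\to\infty)$$
by dominated convergence. $\square$

## 7. The discontinuous form and the proof of Theorem 1

Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Limits of bounded scalar sequences along $\mathcal U$ exist, are linear, and agree with the ordinary limit when that exists. For $\xi\in\operatorname{span}D_n$ put
$$f(\xi)=\lim_{m\to\mathcal U}\varphi_m^{(n)}(\xi).\tag{7}$$
The sequence is bounded by (5). By Lemma 8, replacing $n$ by $n+1$ does not change the limit, so the value does not depend on the choice of $n$ with $\xi\in\operatorname{span}D_n$. These spans increase and cover $\widehat L$ by Lemma 3. So $f$ is a well-defined linear form on $\widehat L$, with three properties.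

* By (5), $|f|\le n$ on $D_n$. By Lemma 3, $f$ is bounded on every bounded subset of $\widehat L$.
* $f=0$ on $V$, because $\varphi_m^{(n)}(x_i)=0$ for $m\ge i$ and $\varphi_m^{(n)}(u_{il})=0$ for $m\ge l$.
* $f(x)=1$, by (5).

*Proof of Theorem 1.* Let $L$ be the LB-space of Section 4. If $\widehat L$ were an LB-space, or merely bornological, then $f$, being bounded on bounded sets, would be continuous; for LB-spaces this is (1). But $f$ vanishes on the dense subspace $V$ and $f(x)=1$, a contradiction. $\square$

In terms of Proposition 4, $f$ violates (iii): it vanishes on all of $L$, because on $L_n$ it is bounded on the unit ball $B_n\subseteq D_n$ and is zero on the dense subspace $V$.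

## 8. The completion is one point larger

So far we know that $\widehat L$ contains $L$ and $x$. We now show that, up to linear combinations, it contains nothing else.

**Theorem 9.** For the space $L$ of Section 4:

1. $x\notin L$ and $\widehat L=L\oplus\mathbb Kx$ algebraically. More precisely, $D_n\subseteq(2n+1)B_n+\{tx:|t|\le2n+2\}$.
2. $L$ is regular: every bounded subset of $L$ is contained and bounded in some $L_n$.
3. $L$ is not sequentially complete.
4. The bornological space associated with $\widehat L$ is the LB-space $L\times\mathbb K$, via $(y,t)\mapsto y+tx$, whereas $L$ is dense in $\widehat L$.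

So the obstruction to being LB already occurs for $\dim\widehat L/L=1$ and for regular $L$.

The main work is the inclusion in (1). Let $\xi\in D_n$. The plan is to represent $\xi$ by a functional on $\ell_\infty(G_n)$, to split off what visibly comes from $L_n$ and from $x$, and to show with Lemma 7 that nothing remains.

**Step 1: splitting off an $\ell_1$ part and a multiple of $x$.** For $\varphi\in L'$ we have $|\varphi(\xi)|\le\|\varphi\|_n=\sup_{G_n}|\varphi|$. So $\varphi|_{G_n}\mapsto\varphi(\xi)$ is a well-defined form of norm at most $1$ on a subspace of $\ell_\infty(G_n)$. By Hahn–Banach there is $\Lambda\in\ell_\infty(G_n)'$ with $\|\Lambda\|\le1$ and $\varphi(\xi)=\Lambda(\varphi|_{G_n})$ for all $\varphi\in L'$. Let $\lambda\in\ell_1(G_n)=c_0(G_n)'$ be the restriction of $\Lambda$ to $c_0(G_n)$, so $\|\lambda\|_1\le1$, and let $S=\Lambda-\lambda$. Then $\|S\|\le2$ and $S$ vanishes on $c_0(G_n)$. Put $y=\sum\lambda_g\,g\in B_n$. Then $\varphi(y)=\lambda(\varphi|_{G_n})$, so $\xi'=\xi-y\in\widehat L$ satisfies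
$$\varphi(\xi')=S^x(h)+S^u(g)+S^w\bigl((\varphi(w_{il}))_{k_i<n}\bigr)\qquad(\varphi=(h,g)\in L'),\tag{8}$$
where $S^x,S^u,S^w$ are the restrictions of $S$ to functions living on the three parts of $G_n$. By Lemma 5, $h-\lim h\in c_0$, so
$$S^x(h)=t_0\lim h=t_0\,\varphi(x),\qquad t_0=S^x(1),\quad|t_0|\le2 .$$

**Step 2: evaluating single rows.** We want to know what $S^u$ and $S^w$ do on one row at a time. For $i\in\mathbb N$ let $S_i^u,S_i^w$ be the restrictions of $S^u,S^w$ to functions supported on the row $\{(i,l):l>i\}$, viewed as functionals on $\ell_\infty(\{l:l>i\})$; put $S_i^w=0$ if $k_i\ge n$. Functions of norm $\le 1$ on finitely many different rows add up to a function of norm $\le1$; hence $\sum_i\|S_i^u\|\le2$ and $\sum_i\|S_i^w\|\le2$.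

Apply Lemma 7 to $c\mapsto\theta_{i,c}$ from (6), for arbitrary $i$, and $\zeta=\xi'$. By (8) and the values of $\theta_{i,c}$ at the $w_{il}$,
$$\theta_{i,c}(\xi')=S_i^u(c)-\frac i{k_i}S_i^w(c).$$
This vanishes on finitely supported $c$, since $S$ vanishes on $c_0(G_n)$. So it vanishes for all $c$:
$$S_i^u=\frac i{k_i}S_i^w\quad(k_i<n),\qquad S_i^u=0\quad(k_i\ge n).\tag{9}$$
Let $\rho_i=S_i^u(1)$. For $k_i<n$, (9) gives $S_i^w(1)=k_i\rho_i/i$. Since $(h_l-\lim h)_l\in c_0$ and $S_i^w$ vanishes on $c_0$, the contribution of row $i$ to (8) is
$$S_i^u(g_{i\cdot})+S_i^w\Bigl(\bigl(i(h_i-h_l-g_{il}/k_i)\bigr)_l\Bigr)=S_i^u(g_{i\cdot})+k_i\rho_i(h_i-\lim h)-S_i^u(g_{i\cdot})=k_i\rho_i\,\varphi(x_i-x).$$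
For $k_i\ge n$ the contribution is $0$. Put
$$z=\sum_{k_i<n}k_i\rho_ix_i,\qquad t_1=\sum_{k_i<n}k_i\rho_i .$$
Since $\sum_{k_i<n}k_i|\rho_i|\le n\sum_i\|S_i^u\|\le2n$, we have $z\in2nB_1\subseteq2nB_n$ and $|t_1|\le2n$. Summed over all rows, the contributions are $\varphi(z)-t_1\varphi(x)$. Let $R^u=S^u-\sum_iS_i^u$ and $R^w=S^w-\sum_iS_i^w$, where $S_i^u$, $S_i^w$ are composed with the restriction to row $i$ and the sums converge in norm. On functions supported in finitely many rows, $R^u$ and $R^w$ vanish. Then $\xi''=\xi'-t_0x-z+t_1x\in\widehat L$ satisfies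
$$\varphi(\xi'')=R^u(g)+R^w\bigl((\varphi(w_{il}))_{k_i<n}\bigr)\qquad(\varphi=(h,g)\in L').\tag{10}$$

**Step 3: $R^w=0$.** We test (10) on forms whose values at the $w$'s are prescribed and whose $g$ is small in late rows. Let $k<n$ and $E_k=\{(i,l)\in P:k_i=k\}$. For $c\in\ell_\infty(E_k)$ let $T_kc=(0,g)$ with $g_{il}=-\frac kic_{il}$ on $E_k$ and $0$ elsewhere. By (3), $(T_kc)(w_{il})=c_{il}$ on $E_k$ and $0$ elsewhere. So $\|T_kc\|_m\le k\|c\|_\infty$ for all $m$, and $(T_kc)(b)$ depends on at most one coordinate of $c$ for each basis vector $b$; Lemma 7 applies. For each $I$, $R^u$ kills the part of $g$ on the rows $i\le I$, and the part on the rows $i>I$ has norm at most $\frac kI\|c\|_\infty$. Hence $R^u(g)=0$, and by (10)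
$$(T_kc)(\xi'')=R^w(c\,\mathbf 1_{E_k}),$$
where $c\,\mathbf 1_{E_k}$ is $c$ extended by $0$. The right-hand side vanishes for finitely supported $c$, hence by Lemma 7 for all $c$. Summing over the finitely many $k<n$ gives $R^w=0$.

**Step 4: $\xi''=0$.** Now $\varphi(\xi'')=R^u(g)$ for all $\varphi=(h,g)\in L'$, and we show that this is always $0$. The difficulty is that Lemma 7 needs a form that can be modified coordinate by coordinate without leaving $L'$, whereas (3) couples $h$ and $g$. We therefore first build a form with the same $h$ that can be modified freely in $h$, and then treat the difference, which has $h=0$.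

Let $\varphi=(h,g)\in L'$. Since $\mathbf 1(\xi'')=R^u(0)=0$, we may subtract $(\lim h)\mathbf 1$ and assume $\lim h=0$. If $\varphi=0$ there is nothing to show, so let $\varphi\ne0$. Put $\alpha_m=\|\varphi\|_m$. Then $\alpha_1=\max(\sup|h_i|,\sup|g_{il}|)>0$, and $\alpha_m\le\alpha_{m+1}$. Let
$$\sigma_i=\frac{\alpha_1}{k_i}+\frac{\alpha_{k_i+1}}i>0,\qquad\tau_l=\min_{i\le l}\sigma_i>0 .$$
By (2), $|h_i-h_l|\le\sigma_i$ for $l>i$. Letting $l\to\infty$ we get $|h_i|\le\sigma_i$. So $|h_l|\le2\sigma_i$ whenever $i\le l$, that is,
$$|h_l|\le2\tau_l\qquad(l\in\mathbb N).\tag{11}$$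

*The form that can be modified in $h$.* For $\eta\in\ell_\infty(\mathbb N)$ let $T\eta=(h^\eta,g^\eta)$ with
$$h_l^\eta=\tau_l\eta_l,\qquad g_{il}^\eta=\omega_ik_i(h_i^\eta-h_l^\eta),\qquad\omega_i=\frac{\alpha_1}{k_i\sigma_i}\in(0,1].$$
The factor $\omega_i$ distributes the difference $h_i^\eta-h_l^\eta$ between $u_{il}$ and $w_{il}$ in the same proportion as the two summands of $\sigma_i$. As $\tau$ is nonincreasing and $\tau_i\le\sigma_i$, we have $|h_i^\eta-h_l^\eta|\le2\tau_i\|\eta\|_\infty\le2\sigma_i\|\eta\|_\infty$ for $l>i$. So
$$|g_{il}^\eta|\le2\alpha_1\|\eta\|_\infty,\qquad|(T\eta)(w_{il})|=i(1-\omega_i)|h_i^\eta-h_l^\eta|\le2i\Bigl(\sigma_i-\frac{\alpha_1}{k_i}\Bigr)\|\eta\|_\infty=2\alpha_{k_i+1}\|\eta\|_\infty .$$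
Also $|h_l^\eta|\le\tau_1\|\eta\|_\infty$. If $k_i<m$, then $\alpha_{k_i+1}\le\alpha_m$; so $\|T\eta\|_m\le\max(\tau_1,2\alpha_m)\|\eta\|_\infty$. Hence $T$ maps into $L'$ and satisfies (a) of Lemma 7. Condition (b) holds with $E_{x_l}=\{l\}$ and $E_{u_{il}}=\{i,l\}$.

If $\eta$ is supported in $\{1,\dots,I\}$, then $g_{il}^\eta=0$ for $l>i>I$. So $g^\eta$ is supported in finitely many rows and $(T\eta)(\xi'')=R^u(g^\eta)=0$. By Lemma 7, $(T\eta)(\xi'')=0$ for all $\eta\in\ell_\infty(\mathbb N)$. By (11) we may take $\eta_l=h_l/\tau_l$, for which $h^\eta=h$. It remains to treat $\psi=\varphi-T\eta=(0,g')\in L'$.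

*The difference.* For $c\in\ell_\infty(P)$ let $T'c=(0,(c_{il}g_{il}'))$. By (3), $(T'c)(w_{il})=c_{il}\psi(w_{il})$; so $|(T'c)(b)|\le\|c\|_\infty|\psi(b)|$ for every $b\in\{x_i,u_{il},w_{il}\}$, and $\|T'c\|_m\le\|c\|_\infty\|\psi\|_m$. Condition (b) is clear, so Lemma 7 applies. The form $c\mapsto(T'c)(\xi'')=R^u(cg')$ vanishes on finitely supported $c$, hence identically, and $c\equiv1$ gives $\psi(\xi'')=0$.

Altogether $\varphi(\xi'')=(T\eta)(\xi'')+\psi(\xi'')=0$ for all $\varphi\in L'$. Since $L'=(\widehat L)'$ separates the points of $\widehat L$, $\xi''=0$.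

**Step 5: the four statements.** From Steps 1, 2 and 4,
$$\xi=(y+z)+(t_0-t_1)x,\qquad y+z\in(2n+1)B_n,\quad|t_0-t_1|\le2n+2 ,$$
which is the inclusion in (1). By Lemma 3 every point of $\widehat L$ is a multiple of a point of some $D_n$, so $\widehat L=L+\mathbb Kx$. The sum is direct because $x\notin L$ (Lemma 6). This proves (1).

For (2), let $A\subseteq L$ be bounded. By Lemma 3, $A\subseteq\lambda D_n$ for some $n$ and $\lambda$. By (1), each $a\in A$ is $a=b+tx$ with $b\in\lambda(2n+1)B_n$. Then $tx=a-b\in L$, so $t=0$, and $A\subseteq\lambda(2n+1)B_n$.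

For (3), $(x_i)$ is Cauchy in $L$ and its limit in $\widehat L$ is $x\notin L$.

For (4), we first check that $L\times\mathbb K$ with the product topology is $\operatorname{ind}_n(L_n\times\mathbb K)$. The inclusions $L_n\times\mathbb K\to L\times\mathbb K$ are continuous. Conversely, if a seminorm $p$ on $L\times\mathbb K$ is bounded on the unit balls of all steps, then $p(y,t)\le p(y,0)+|t|p(0,1)$, and $y\mapsto p(y,0)$ is continuous on $L$; so $p$ is continuous for the product topology. The product is Hausdorff, so it is an LB-space. By (1), $(y,t)\mapsto y+tx$ is a linear bijection onto $\widehat L$. By (1) and Lemma 3, every bounded set of $\widehat L$ is contained in some $\lambda(B_n+\{tx:|t|\le1\})$, and these sets are bounded. They are the images of multiples of the step unit balls of $L\times\mathbb K$. So a seminorm on $\widehat L$ is bounded on bounded sets if and only if it is bounded on the images of all these step unit balls, that is, if and only if it corresponds to a continuous seminorm on $L\times\mathbb K$. This proves (4), and Theorem 9. $\square$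

Under this identification the form $f$ of Section 7 is $f(y+tx)=t$, because $f$ vanishes on $L$ and $f(x)=1$. It is continuous on $L\times\mathbb K$, where $L\times\{0\}$ is closed; it is not continuous on $\widehat L$, where $L$ is dense.

**Corollary 10.** There is a regular LB-space that is not sequentially complete, hence not complete. For every LB-space $E$, with $L$ as in Section 4, $L\times E$ is an LB-space whose completion $\widehat L\times\widehat E$ is not an LB-space.

*Proof.* The first statement is Theorem 9, parts (2) and (3). Let $E=\operatorname{ind}_nE_n$. Then $L\times E=\operatorname{ind}_n(L_n\times E_n)$: the inclusions of the steps into the product are continuous, and a seminorm $p$ bounded on the unit balls of the steps satisfies $p(y,e)\le p(y,0)+p(0,e)$ with both terms continuous, on $L$ and on $E$. The product is Hausdorff, so $L\times E$ is an LB-space. The space $\widehat L\times\widehat E$ is complete and Hausdorff and contains $L\times E$ as a dense topological subspace, so it is the completion. The form $(\xi,e)\mapsto f(\xi)$ is bounded on bounded sets, since their projections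 to $\widehat L$ are bounded. It is discontinuous, because its restriction to $\widehat L\times\{0\}$ is $f$. By (1), $\widehat L\times\widehat E$ is not an LB-space. $\square$
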